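\title{No infinite dimensional Banach lattice is uncountably categorical}

\begin{abstract}
We show that the complete theory of an infinite dimensional Banach lattice, in continuous first-order logic, has at least two models of every uncountable density, and that the same holds for every expansion to a countable signature. After a reduction to $\omega$-stable theories, the task is to build a nonseparable model with a weak order unit. We do this by repeatedly adjoining a sign whose type is invariant under translation. The hypercontractive inequality on the discrete cube shows that such a sign never forces a vector disjoint from the old model.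
\end{abstract}

\section{Introduction}\label{sec:intro}

An infinite dimensional Hilbert space is determined up to isometry by its density, which is the size of an orthonormal basis. In continuous first-order logic this rigidity becomes a property of a theory, and one can ask which other structures of functional analysis share it. This paper answers the question for Banach lattices.

A (real) Banach lattice $E$ is regarded as a metric structure whose sorts are the closed bounded balls of $E$, equipped with addition, zero, multiplication by the scalars of a countable dense set of reals, the norm, and the lattice operations $\vee,\wedge$. Nothing else is named. We write $L_{BL}$ for this countable signature and $\mathrm{Th}(E)$ for the complete $L_{BL}$-theory of $E$. An isomorphism of models is a surjective linear isometry that preserves the lattice operations. For an uncountable cardinal $\kappa$, a theory is \emph{$\kappa$-categorical} if it has exactly one model of density $\kappa$ up to isomorphism. Morley's theorem holds for countable continuous signatures \cite{BY,SU}: a complete theory that is $\kappa$-categorical for one uncountable $\kappa$ is $\kappa$-categorical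 for all of them. We call $E$ \emph{uncountably categorical} if $\mathrm{Th}(E)$ has this property. The notion concerns the lattice and not the underlying Banach space: infinite dimensional Hilbert space is uncountably categorical as a Banach space, while it is known that no $L_2$-space is uncountably categorical as a Banach lattice, and that for $1\le p<\infty$, $p\ne2$, no infinite dimensional $L_p$-space is uncountably categorical in either sense. The problem posed in \cite{slides} is the conjecture that these examples are typical. We prove it.

\begin{theorem}\label{thm:A}
No infinite dimensional Banach lattice is uncountably categorical.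
\end{theorem}

The argument never uses that the signature is exactly $L_{BL}$. Elements $x,y$ of a lattice are \emph{disjoint}, written $x\perp y$, if $|x|\wedge|y|=0$, and $w\ge0$ is a \emph{weak order unit} if $z\perp w$ implies $z=0$. The definition of $\omega$-stability is recalled in Section~\ref{sec:logic}.

\begin{theorem}\label{thm:B}
Let $L\supseteq L_{BL}$ be a countable continuous signature (extra uniformly continuous predicates, functions or constants on the balls are allowed), and let $T$ be a complete $L$-theory whose models expand infinite dimensional Banach lattices. Then $T$ is not $\kappa$-categorical for any uncountable $\kappa$; it has at least two models of every uncountable density. If $T$ is $\omega$-stable, then among its models of density $\omega_1$ there is one with a weak order unit, in which all disjoint families of nonzero elements are countable, and one with an uncountable disjoint family of unit vectors.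
\end{theorem}

Theorem~\ref{thm:A} is the case $L=L_{BL}$, $T=\mathrm{Th}(E)$.

\subsection*{The first candidates}
The lattice analogue of an orthonormal basis is a family of atoms, so the natural candidates for categoricity are $c_0(\omega_1)$ and $\ell_p(\omega_1)$, $1\le p<\infty$. Let $e_1,e_2,\dots$ be distinct unit vectors of the basis. In $c_0(\omega_1)$ the partial sums $s_k=e_1+\dots+e_k$ stay in the unit ball, and $\|(s_j-s_k)^+\|$ equals $1$ if $j>k$ and $0$ otherwise. A formula that orders an infinite set in this way rules out categoricity (Lemma~\ref{lem:stable}). In $\ell_p(\omega_1)$ consider instead the unit vectors $n^{-1/p}(e_1+\dots+e_n)$. Cutting the $n$ coordinates into $k$ nearly equal blocks gives $k$ disjoint pieces of norm close to $k^{-1/p}$, so in an ultrapower this sequence defines a \emph{diffuse} unit vector $e$: for every $\varepsilon>0$ it is a finite sum of disjoint positive pieces of norm at most $\varepsilon$. By the L\"owenheim--Skolem theorem some model of density $\omega_1$ contains a diffuse vector, and $\ell_p(\omega_1)$ contains none, because one of the pieces must carry a given nonzero coordinate. Both phenomena are general: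 either the theory has such an ordering formula, or some model has a diffuse vector (Lemmas~\ref{lem:modulus} and~\ref{lem:diffuse}).

Once a diffuse vector is present, a lattice can be large in two ways. It can be \emph{wide}, with uncountably many disjoint vectors; compactness always gives wide models. Or it can be \emph{tall}, like $L_p(\{\pm1\}^{\omega_1})$ with the product probability measure. There the constant function $e=1$ is a weak order unit and disjoint families are countable, since their supports are disjoint sets of positive measure. Yet the coordinate functions $w_i$, which are \emph{signs} in the sense that $|w_i|=e$, satisfy $\|w_i-w_j\|=2^{1-1/p}$ for $i\neq j$, so the space is not separable. A tall model is not isomorphic to a wide one, and one would guess that every well-behaved theory has a tall model. The difficulty is that a general theory offers no measure with which to form products.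

\subsection*{The plan}
We may assume that $T$ is $\omega$-stable. Starting from a separable model with a weak order unit $w$, we build a strictly increasing chain of $\omega_1$ separable models in which $w$ remains a weak order unit. To pass from $M$ to the next model we adjoin a new sign $u$, and then only those elements that the theory forces on us, namely elements whose type over $Mu$ is isolated (Section~\ref{sec:isolated}). The danger is that the theory forces a unit vector $y$ disjoint from $M$. Such a $y$ is close to being a function of $u$: it belongs to a set $X_u$ that is definable from $u$, moves uniformly continuously with $u$, and is disjoint from $X_{u'}$ when $u'$ is independent of $u$ (Section~\ref{sec:main}). To turn this into a contradiction we choose the type of $u$ invariant under multiplication by signs, as the type of a fair coin toss would be (Section~\ref{sec:signs}). Then one $u$ yields a whole discrete cube $(u_f)$ of realizations, in which nearby vertices give nearby signs and vertices at half the maximal distance give independent signs. A family of unit vectors indexed by the cube cannot be continuous on the small scale and disjoint on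 the large one. This statement involves no logic and is where lattices differ from Hilbert space, so we begin with it.

\section{Disjoint vectors indexed by a cube}\label{sec:cube}

\subsection{Bands and projections}
We recall the facts on Banach lattices that will be used; see \cite{AB,MN,LZ}. For $A\subseteq E$ let $A^\perp$ be the set of elements disjoint from all elements of $A$. The \emph{band} generated by $A$ is $A^{\perp\perp}$; it contains $|x|$ along with $x$. If $A\perp A'$, then $A'^{\perp\perp}\subseteq A^{\perp\perp\perp}=(A^{\perp\perp})^\perp$, so the generated bands are disjoint as well. If $E=B\oplus B^\perp$ for a band $B$, the projection $P$ onto $B$ along $B^\perp$ is a \emph{band projection}. It satisfies $0\le Px\le x$ for $x\ge0$, $|Px|=P|x|$ and $\|P\|\le1$. Band projections commute; products, complements $I-P$, and sums of mutually annihilating band projections are band projections; and $PP'=0$ exactly when the two bands are disjoint. The norm of $E$ is \emph{order continuous} if $\|x_\alpha\|\to0$ for every net that decreases with infimum $0$.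
\begin{itemize}
\item[(L1)] The norm is order continuous if and only if every sequence $0\le x_1\le x_2\le\dots\le x$ is norm Cauchy.
\item[(L2)] If the norm is order continuous, then $E$ is Dedekind complete, every band has a band projection, and the projection onto the band generated by $w\ge0$ is given by $P_wx=\sup_n(x\wedge nw)$ for $x\ge0$.
\item[(L3)] An infinite dimensional Banach lattice contains an infinite disjoint sequence of nonzero elements.
\item[(L4)] (Kakutani) For $e\ge0$, the ideal $\{x:|x|\le ne\text{ for some }n\}$ is isomorphic as a vector lattice to $C(\Omega)$ for a compact space $\Omega$, with $e$ corresponding to $1$.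
\end{itemize}
If $x\perp y$, then $|x\pm y|=|x|+|y|=|x|\vee|y|$. Hence disjoint unit vectors are at distance at least $1$, and a finite sum of disjoint positive elements below $z$ is below $z$.

\begin{definition}\label{def:modulus}
A function $m\colon(0,\infty)\to\mathbb N$ is a \emph{disjointness modulus} for $E$ if, for every $\gamma>0$, any $m(\gamma)$ pairwise disjoint positive elements of norm at least $\gamma$ have a sum of norm greater than $1$.
\end{definition}

Equivalently, below a positive element of norm at most $1$ there are fewer than $m(\gamma)$ disjoint positive elements of norm at least $\gamma$. In $L_p(\mu)$, $p<\infty$, any integer $m(\gamma)>\gamma^{-p}$ works. The space $c_0$ has no disjointness modulus, and the spaces $\ell_\infty^n$ have no common one.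

\subsection{The cube and the noise}
Fix $l\ge1$ and put $\Lambda=\{\pm1\}^l$, $K=|\Lambda|=2^l$. The \emph{cube} is the group $\mathcal Q=\{\pm1\}^\Lambda$ of all functions $f\colon\Lambda\to\{\pm1\}$ under pointwise multiplication; it has $2^K$ elements. Let $\Delta(f,g)=\{\xi\in\Lambda:f(\xi)\ne g(\xi)\}$. A function $h\in\mathcal Q$ is \emph{balanced} if it takes each value $K/2$ times; thus $fg$ is balanced if and only if $|\Delta(f,g)|=K/2$. A set $\mathcal S\subseteq\mathcal Q$ is \emph{admissible} if $fg$ is balanced for no $f,g\in\mathcal S$. The goal of this section is the following statement.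

\begin{proposition}\label{prop:cube}
For every $m\colon(0,\infty)\to\mathbb N$ and $\beta\in(0,\frac12]$ there is $l_0$ such that the following holds for all $l\ge l_0$. Let $E$ be a Banach lattice with order continuous norm and disjointness modulus $m$, and let $H$ be a group of isometric lattice automorphisms of $E$. There is no family $(X_f)_{f\in\mathcal Q}$ of $H$-orbits of unit vectors such that
\begin{itemize}
\item[(a)] $X_f\perp X_g$ whenever $fg$ is balanced;
\item[(b)] if $|\Delta(f,f')|\le\beta K$, every element of $X_{f'}$ is within $\frac14$ of some element of $X_f$.
\end{itemize}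
\end{proposition}

\begin{remark}\label{rem:sharp}
Take $H$ trivial, so that $X_f=\{y_f\}$. With orthogonality in place of disjointness the statement fails: the unit vectors $y_f=K^{-1/2}f\in\ell_2(\Lambda)$ are orthogonal when $fg$ is balanced, and $\|y_f-y_{f'}\|=2(|\Delta(f,f')|/K)^{1/2}\le\frac14$ when $|\Delta(f,f')|\le K/64$. It also fails without a modulus independent of $l$. In $\ell_\infty(\mathcal Q)$ let $y_f(g)=(1-4|\Delta(f,g)|/K)^+$. These are unit vectors; $y_f$ is supported on $\{g:|\Delta(f,g)|<K/4\}$, so (a) holds by the triangle inequality; and $\|y_f-y_{f'}\|_\infty\le4|\Delta(f,f')|/K$, so (b) holds with $\beta=\frac1{16}$.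
\end{remark}

Think of $E$ as a function space and $H$ as trivial. At each point $\omega$, condition (a) says that the set of $f$ with $y_f(\omega)\ne0$ is admissible. Condition (b) says that $y_f$ and $y_{f'}$ overlap substantially when $f'$ is a small perturbation of $f$. The two conflict because admissible sets are small, and a random small perturbation of a point of a small set usually leaves the set.

\begin{lemma}\label{lem:small}
An admissible set has at most $2^K/K$ elements.
\end{lemma}

\begin{proof}
The Walsh characters $r_J(\xi)=\prod_{j\in J}\xi_j$, $J\subseteq\{1,\dots,l\}$, form a subgroup $V$ of $\mathcal Q$ of order $K$. For $J\ne\emptyset$ the function $r_J$ is balanced, since changing the sign of one coordinate $j\in J$ exchanges its two level sets. If $f\ne g$ lie in one coset of $V$, then $fg$ is such an $r_J$. So an admissible set meets each of the $2^K/K$ cosets at most once.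
\end{proof}

Fix $\beta\in(0,\frac12]$ and put $\theta=\beta/2$. Let $f$ be uniformly distributed in $\mathcal Q$, and obtain $f'$ from $f$ by changing the sign of each of the $K$ values independently with probability $\theta$. The transition probability $p(f,f')=\theta^{|\Delta(f,f')|}(1-\theta)^{K-|\Delta(f,f')|}$ is symmetric, so $(f,f')$ and $(f',f)$ have the same law. Call the pair $(f,f')$ \emph{good} if $0<|\Delta(f,f')|\le\beta K$. The size $|\Delta(f,f')|$ is binomial with mean $\theta K$ and variance at most $\theta K$, so Chebyshev's inequality gives
\begin{equation}\label{eq:good}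
\mathbb P\big((f,f')\text{ is good}\big)\ge1-(1-\theta)^K-\frac{1}{\theta K}\ge\frac12\qquad\text{for large }l.
\end{equation}

For $0\le\sigma\le1$ and $F\colon\mathcal Q\to\mathbb R$ let $\mathcal N_\sigma F(f)$ be the expectation of $F$ at the point obtained from $f$ by flipping each coordinate independently with probability $(1-\sigma)/2$. These operators are self-adjoint for the uniform probability measure, and $\mathcal N_\sigma\mathcal N_\tau=\mathcal N_{\sigma\tau}$ because the expectation of a product of independent random signs is the product of the expectations. The Bonami--Beckner inequality states that $\|\mathcal N_\sigma F\|_2\le\|F\|_{1+\sigma^2}$. Let $\rho=1-2\theta$ and let $A\subseteq\mathcal Q$ have measure $\alpha>0$. Then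
\[
\mathbb P(f\in A,\ f'\in A)=\langle 1_A,\mathcal N_\rho1_A\rangle=\|\mathcal N_{\sqrt\rho}1_A\|_2^2\le\|1_A\|_{1+\rho}^2=\alpha^{2/(1+\rho)} .
\]
Dividing by $\alpha$ and using $\frac{1-\rho}{1+\rho}=\frac\theta{1-\theta}$, we obtain, when $\alpha\le1/K$,
\begin{equation}\label{eq:escape}
\mathbb P(f'\in A\mid f\in A)\le\eta_K:=K^{-\theta/(1-\theta)},
\end{equation}
and $\eta_K\to0$ as $l\to\infty$. This bound holds on average over $f\in A$, whereas the vectors $y_f$ weight the points of $A$ unevenly. We need a bound for every $f$, and we get one at the price of counting only the neighbors that come later in a suitable order. Nothing is lost, because of any two distinct points one is the earlier.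

\begin{lemma}\label{lem:order}
For every admissible $\mathcal S$ there is a linear order $\prec_{\mathcal S}$ on $\mathcal Q$ such that
\[
\sum_{f'\,:\,f\prec_{\mathcal S}f'}p(f,f')\le\eta_K\qquad\text{for all }f\in\mathcal S .
\]
\end{lemma}

\begin{proof}
A nonempty $A\subseteq\mathcal S$ has measure at most $1/K$ by Lemma~\ref{lem:small}. The left side of \eqref{eq:escape} is the average over $g\in A$ of $\sum_{f'\in A}p(g,f')$, so some $g\in A$ has $\sum_{f'\in A}p(g,f')\le\eta_K$. Choose such a $g_1$ for $A=\mathcal S$, then $g_2$ for $A=\mathcal S\setminus\{g_1\}$, and so on. This enumerates $\mathcal S=\{g_1,\dots,g_N\}$ with $\sum_{j\ge i}p(g_i,g_j)\le\eta_K$ for all $i$. Let $\prec_{\mathcal S}$ list first $\mathcal Q\setminus\mathcal S$, in any order, and then $g_1,\dots,g_N$.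
\end{proof}

\subsection{The case of $L_1$}\label{sub:L1}
Let $E=L_1(\mu)$ and let $H$ be trivial. Suppose unit vectors $y_f$ satisfy (a) and (b). Replacing $y_f$ by $|y_f|$ preserves both conditions, so assume $y_f\ge0$. For almost every $\omega$ the set $\mathcal S(\omega)=\{f:y_f(\omega)\ne0\}$ is admissible; write $\prec$ for $\prec_{\mathcal S(\omega)}$. For $f\ne f'$, bound the minimum of $y_f(\omega)$ and $y_{f'}(\omega)$ by the value at the earlier of the two indices. By symmetry of the law of $(f,f')$ and by Lemma~\ref{lem:order}, which applies to every $f$ with $y_f(\omega)\neq0$,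
\[
\mathbb E\big[\min(y_f(\omega),y_{f'}(\omega))1_{f\ne f'}\big]\le2\,\mathbb E\big[y_f(\omega)1_{f\prec f'}\big]\le2\eta_K\,\mathbb E\,[y_f(\omega)] .
\]
Integrating over $\omega$ gives $\mathbb E\big[\|y_f\wedge y_{f'}\|1_{f\ne f'}\big]\le2\eta_K$. For a good pair, $\|y_f\wedge y_{f'}\|=1-\frac12\|y_f-y_{f'}\|\ge\frac78$. With \eqref{eq:good} this yields $\frac7{16}\le2\eta_K$, which is false for large $l$.

Three things must be replaced in general. The points $\omega$ give way to band projections $\Pi_{\mathcal S}$, which in $L_1$ are the multiplications by the indicators of the sets $\{\omega:\mathcal S(\omega)=\mathcal S\}$. Single vectors give way to orbits. And the additivity of the norm, which allowed us to integrate a pointwise bound, gives way to the next lemma.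

\subsection{The general case}

\begin{lemma}\label{lem:overlap}
Let $E$ have disjointness modulus $m$, let $\gamma>0$, and put $\eta(\gamma)=\gamma^2/(4m(\gamma/4)^2)$. Let $\|y\|=1$, let $(P_i)$ be a finite family of band projections, and let $p_i\ge0$ with $\sum_ip_i\le1$. If $\sum_ip_iP_i|y|\le\eta(\gamma)|y|$, then $\sum_ip_i\|P_iy\|\le\gamma$.
\end{lemma}

In $L_1$ one has $\sum p_i\|P_iy\|=\|\sum p_iP_i|y|\,\|$ and the lemma is trivial. In $\ell_\infty^n$, with $y=(1,\dots,1)$, the coordinate projections and $p_i=1/n$, one has $\sum p_iP_iy=y/n$ but $\sum p_i\|P_iy\|=1$. The proof shows that a failure always looks like this one: a few randomly chosen $P_i|y|$ are large and almost disjoint.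

\begin{proof}
Write $m=m(\gamma/4)$, $\eta=\eta(\gamma)$, and suppose $\sum p_i\|P_iy\|>\gamma$. Let $J=\{i:\|P_iy\|\ge\gamma/2\}$ and $p(J)=\sum_{i\in J}p_i$. The indices outside $J$ contribute at most $\gamma/2$ to the sum and those in $J$ at most $p(J)$, so $p(J)>\gamma/2$. The probability vector $p_i'=p_i/p(J)$ on $J$ satisfies $\sum_{i\in J}p_i'P_i|y|\le\frac{2\eta}\gamma|y|$. For $i\in J$ choose a positive functional $\phi_i$ of norm $1$ with $\phi_i(P_i|y|)=\|P_i|y|\,\|=\|P_iy\|$: take a norming functional for $P_i|y|\ge0$ and replace it by its modulus, which has the same norm and a value at least as large.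

Let $i_1,\dots,i_m$ be independent with law $p'$. For $j<k$, averaging over $i_k$ with $i_j$ fixed gives
\[
\mathbb E\,\phi_{i_j}(P_{i_j}P_{i_k}|y|)=\mathbb E\,\phi_{i_j}\Big(P_{i_j}\sum_{i\in J}p_i'P_i|y|\Big)\le\frac{2\eta}\gamma\,\mathbb E\,\phi_{i_j}(P_{i_j}|y|)\le\frac{2\eta}\gamma .
\]
So for some choice of indices $\sum_{j<k}\phi_{i_j}(P_{i_j}P_{i_k}|y|)\le\binom m2\frac{2\eta}\gamma\le\frac{m^2\eta}\gamma=\frac\gamma4$. Put $x_j=P_{i_j}\prod_{k>j}(I-P_{i_k})|y|$. For $j<k$, $x_k$ lies in the range of $P_{i_k}$ and $x_j$ in the range of $I-P_{i_k}$, so $x_1,\dots,x_m$ are disjoint, and $0\le x_j\le|y|$. For commuting band projections $\prod_k(I-P_{i_k})\ge I-\sum_kP_{i_k}$ on positive elements (induction on the number of factors), so $x_j\ge P_{i_j}|y|-\sum_{k>j}P_{i_j}P_{i_k}|y|$ and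
\[
\|x_j\|\ge\phi_{i_j}(x_j)\ge\frac\gamma2-\frac\gamma4=\frac\gamma4 .
\]
These are $m(\gamma/4)$ disjoint positive elements of norm at least $\gamma/4$ below $|y|$, which contradicts Definition~\ref{def:modulus}.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:cube}]
Choose $l_0$ so that for $l\ge l_0$ we have \eqref{eq:good} and $\eta_K\le\eta(\frac18)$. Suppose $(X_f)$ exists. By (L2) the band generated by $X_f$ has a band projection $P_f$. For $\mathcal S\subseteq\mathcal Q$ put
\[
\Pi_{\mathcal S}=\prod_{f\in\mathcal S}P_f\prod_{f\notin\mathcal S}(I-P_f).
\]
These are mutually annihilating band projections, and expanding $\prod_f(P_f+(I-P_f))$ shows that their sum is $I$. If $fg$ is balanced, then $P_fP_g=0$ by (a); hence $\Pi_{\mathcal S}=0$ unless $\mathcal S$ is admissible. If $y\in X_f$ and $f\notin\mathcal S$, then $\Pi_{\mathcal S}|y|=0$ because $(I-P_f)|y|=0$. Every $\sigma\in H$ maps $X_f$ onto itself and preserves disjointness, so it maps $X_f^\perp$ and $X_f^{\perp\perp}$ onto themselves and commutes with $P_f$, hence with every $\Pi_{\mathcal S}$. This is why the projections are built from whole orbits.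

For $f\ne f'$ let $R_{f,f'}$ be the sum of the $\Pi_{\mathcal S}$ over all admissible $\mathcal S$ with $f\prec_{\mathcal S}f'$: the projection onto the region where $f$ is the earlier index. It is a band projection commuting with $H$, and $R_{f,f'}+R_{f',f}=I$. Fix $y_f\in X_f$ for each $f$ and put $\ell(f,f')=\|R_{f,f'}y_f\|$.

\emph{Upper bound.} Only admissible $\mathcal S\ni f$ contribute to $|y_f|$, so Lemma~\ref{lem:order} gives
\[
\sum_{f'\ne f}p(f,f')R_{f,f'}|y_f|=\sum_{\mathcal S\ni f}\Big(\sum_{f'\,:\,f\prec_{\mathcal S}f'}p(f,f')\Big)\Pi_{\mathcal S}|y_f|\le\eta_K|y_f| .
\]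
By Lemma~\ref{lem:overlap} with $\gamma=\frac18$, $\sum_{f'\ne f}p(f,f')\ell(f,f')\le\frac18$ for every $f$, and so $\mathbb E[\ell(f,f')1_{f\ne f'}]\le\frac18$.

\emph{Lower bound.} Let $(f,f')$ be good. Condition (b) gives $y\in X_f$ with $\|y-y_{f'}\|\le\frac14$. This $y$ need not be $y_f$, but $y=\sigma y_f$ for some $\sigma\in H$, and therefore
\[
\|R_{f',f}\,y_f\|=\|\sigma R_{f',f}\,y_f\|=\|R_{f',f}\,y\|\le\|R_{f',f}\,y_{f'}\|+\tfrac14=\ell(f',f)+\tfrac14 .
\]
Hence $1=\|y_f\|\le\|R_{f,f'}y_f\|+\|R_{f',f}y_f\|\le\ell(f,f')+\ell(f',f)+\frac14$.

Taking expectations, and using \eqref{eq:good} and the symmetry of the law of $(f,f')$,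
\[
\tfrac12\cdot\tfrac34\le\mathbb E\big[(\ell(f,f')+\ell(f',f))1_{f\ne f'}\big]=2\,\mathbb E\big[\ell(f,f')1_{f\ne f'}\big]\le\tfrac14 ,
\]
that is, $\frac38\le\frac14$, a contradiction.
\end{proof}

\section{Types, definability and stability}\label{sec:logic}

Let $L$ and $T$ be as in Theorem~\ref{thm:B}. We recall the notions of continuous logic that we use; see \cite{BBHU,BU}.

\subsection{Formulas and models}
Every variable ranges over one of the balls, and we leave the ball implicit when it does not matter. Formulas are built from the norm and the predicates of $L$, applied to terms, by continuous real connectives and by the quantifiers $\sup_x$ and $\inf_x$. A formula defines on every model a bounded real function with a modulus of uniform continuity that does not depend on the model. Since $L$ is countable, a countable set of formulas is uniformly dense. A substructure $M$ of $N$ is elementary if all formulas take the same values in $M$ and $N$ at tuples from $M$. The \emph{Tarski--Vaught test} says that the closure of a set $D\subseteq N$ is an elementary substructure if $\inf_{x\in D}\varphi(x,\bar b)=\inf_{x\in N}\varphi(x,\bar b)$ for all $\varphi$ in a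 dense set of formulas and all $\bar b$ from $D$. It implies the L\"owenheim--Skolem theorem: a subset of infinite density at most $\kappa$ lies in an elementary substructure of density at most $\kappa$.

We fix a model $\mathfrak M$ of $T$ that is saturated and strongly homogeneous for sets of size below a cardinal larger than all those under consideration; such sets are \emph{small}. Thus every approximately finitely satisfiable set of conditions over a small set is satisfied in $\mathfrak M$, and if $a\equiv_Ab$, meaning that the tuples $a,b$ give the same value to all formulas over the small set $A$, then some $\sigma\in\mathrm{Aut}(\mathfrak M/A)$ maps $a$ to $b$. Automorphisms of $\mathfrak M$ are in particular isometric lattice automorphisms. \emph{Model} means small elementary substructure of $\mathfrak M$, parameter sets are small, and $Ab$ denotes $A\cup\{b\}$. The definable closure $\mathrm{dcl}(A)$ is the set of elements fixed by $\mathrm{Aut}(\mathfrak M/A)$; it contains the closed sublattice generated by $A$, and $a\equiv_Ab$ implies $a\equiv_{\mathrm{dcl}(A)}b$.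

\begin{lemma}\label{lem:wide}
Let $\kappa$ be an infinite cardinal and let $A\subseteq\mathfrak M$ have density at most $\kappa$. There is a model of density $\kappa$ that contains $A$ and $\kappa$ pairwise disjoint unit vectors.
\end{lemma}

\begin{proof}
By (L3) the conditions $\|x_\alpha\|=1$, $\|\,|x_\alpha|\wedge|x_{\alpha'}|\,\|=0$ $(\alpha\ne\alpha'<\kappa)$ are finitely satisfiable, so they are satisfied in $\mathfrak M$. Take a model of density at most $\kappa$ containing $A$ and the $x_\alpha$. Its density is $\kappa$ because the $x_\alpha$ are at mutual distance at least $1$.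
\end{proof}

\subsection{Type spaces}
The type $\mathrm{tp}(a/A)$ of an $n$-tuple $a$ records the values $\varphi(a)$ of all formulas over $A$. The set $S_n(A)$ of types of $n$-tuples from fixed balls carries two topologies. The \emph{logic topology} is the weakest one making all maps $p\mapsto\varphi(p)$ continuous; it is compact Hausdorff, and topological terms refer to it unless $d$ is mentioned. We write $[\varphi<r]$ for $\{p:\varphi(p)<r\}$. The \emph{metric} is $d(p,q)=\min\{d(a,b):a\models p,\ b\models q\}$, with the maximum metric on tuples. By homogeneity, $d(\mathrm{tp}(a/A),p)=\mathrm{dist}(a,p(\mathfrak M))$, where $p(\mathfrak M)$ is the set of realizations of $p$. An \emph{$A$-definable predicate} is a uniform limit of formulas over $A$, equivalently a continuous real function on $S_n(A)$; it is uniformly continuous. A set $D$ is \emph{$A$-definable} if $\mathrm{dist}(\cdot,D)$ is an $A$-definable predicate.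
\begin{itemize}
\item[(T1)] The metric $d$ is complete, its topology refines the logic topology, and closed $d$-balls are closed in the logic topology.
\item[(T2)] If $D$ and $\varphi(x,y)$ are $A$-definable, so are $\sup_{x\in D}\varphi(x,y)$ and $\inf_{x\in D}\varphi(x,y)$.
\item[(T3)] If $M$ is a model and an $M$-definable predicate $F$ vanishes on $M$, then it vanishes on $\mathfrak M$, because $\sup|F|$ has the same value in both.
\end{itemize}

\subsection{Stability}
The theory $T$ is \emph{$\omega$-stable} if $(S_n(A),d)$ is separable for every separable $A$ and every $n$. A formula $\varphi(x,y)$ has the \emph{order property} if there are $r<s$ and arbitrarily long finite sequences $(a_i,b_i)$ in models of $T$ with $\varphi(a_i,b_j)\le r$ for $i<j$ and $\varphi(a_i,b_j)\ge s$ for $i>j$. (Reversing the sequences exchanges the roles of $r$ and $s$.) The theory is \emph{stable} if no formula has the order property.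

\begin{lemma}\label{lem:stable}
If $T$ is $\kappa$-categorical for some uncountable $\kappa$, then $T$ is $\omega$-stable. If $T$ is $\omega$-stable, then $T$ is stable.
\end{lemma}

The first implication is contained in \cite{BY,SU}; we give a proof in Appendix~\ref{app:EM}.

\begin{proof}[Proof of the second implication]
Let $\varphi$ have the order property. By saturation there are $(a_i,b_i)_{i\in\mathbb R}$ satisfying the same inequalities. For irrational $i<i'$ pick a rational $j$ between them; then $\varphi(a_i,b_j)\le r<s\le\varphi(a_{i'},b_j)$. By uniform continuity of $\varphi$, the types of the $a_i$, $i$ irrational, over the countable set $\{b_j:j\in\mathbb Q\}$ are at mutual $d$-distance at least some fixed $\delta>0$. So $T$ is not $\omega$-stable.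
\end{proof}

Let $T$ be stable, $M$ a model and $p$ a type over $M$. The following facts are from \cite{BBHU,BU}.
\begin{itemize}
\item[(S1)] \emph{Definability.} For each $M$-definable $\varphi(x,y)$ there is an $M$-definable $d_p\varphi(y)$ with $\varphi(p,b)=d_p\varphi(b)$ for $b\in M$. For $A\supseteq M$, the values $d_p\varphi(b)$, $b\in A$, define a complete type $p|A$ over $A$, the nonforking extension of $p$.
\item[(S2)] \emph{Approximate finite satisfiability.} If $a\models p|A$ and $\Theta$ is an $A$-definable predicate with $\Theta(a)>r$, then $\Theta(c)>r$ for some $c\in M$. (The statement for formulas passes to uniform limits.)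
\item[(S3)] \emph{Symmetry.} $a\models\mathrm{tp}(a/M)|Mb$ if and only if $b\models\mathrm{tp}(b/M)|Ma$.
\item[(S4)] A \emph{Morley sequence} of $p$ over $M$ is a sequence with $w_i\models p|Mw_{<i}$. Every permutation of a finite Morley sequence is a Morley sequence.
\end{itemize}
One should read $a\models p|A$ as ``$a$ realizes $p$ and is independent of $A$ over $M$''. Three consequences of (S1) will be used without comment. The type $p|A$ restricts to $p|A'$ for $M\subseteq A'\subseteq A$, and hence $a\models p|A$ implies $a\models p|\mathrm{dcl}(A)$. If $\sigma\in\mathrm{Aut}(\mathfrak M/M)$ and $a\models p|A$, then $\sigma a\models p|\sigma A$. And two Morley sequences of $p$ of the same length have the same type over $M$: by induction move the initial segments onto each other by an automorphism over $M$; then the last terms realize the same nonforking extension.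

\medskip
\noindent\textbf{In Sections~\ref{sec:signs}--\ref{sec:main}, $T$ is $\omega$-stable}, hence stable.

\section{Signs under a diffuse vector}\label{sec:signs}

\subsection{What stability says about the lattice}

\begin{lemma}\label{lem:modulus}
There is a function $m$ that is a disjointness modulus for all models of $T$, and all models of $T$, including $\mathfrak M$, have order continuous norm.
\end{lemma}

\begin{proof}
Both failures give the order property for $\|(x-y)^+\|$. If no value $m(\gamma)$ works, then for every $n$ some model contains disjoint $x_1,\dots,x_n\ge0$ with $\|x_i\|\ge\gamma$ and $\|\sum x_i\|\le1$. The elements $a_k=\sum_{i\le k}x_i$ lie in the unit ball, and $\|(a_j-a_k)^+\|$ is $0$ for $j\le k$ and at least $\|x_j\|\ge\gamma$ for $j>k$. If the norm is not order continuous, (L1) gives an increasing sequence $0\le a_k\le x$ that is not Cauchy, and after passing to a subsequence $\|a_{k+1}-a_k\|\ge\gamma>0$ for all $k$. Again $\|(a_j-a_k)^+\|$ is $0$ for $j\le k$ and at least $\|a_j-a_{j-1}\|\ge\gamma$ for $j>k$.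
\end{proof}

We fix such an $m$. The next lemma generalizes the computation made for $\ell_p(\omega_1)$ in the introduction; the modulus bounds the number of pieces.

\begin{lemma}\label{lem:diffuse}
There are a separable model $M_0$ and $e\in M_0$ with $e\ge0$, $\|e\|=1$, such that for every $\varepsilon>0$, $e$ is a finite sum of disjoint positive elements of $M_0$ of norm at most $\varepsilon$.
\end{lemma}

\begin{proof}
Let $(x_i)$ be a disjoint sequence of positive unit vectors (L3) and $s_n=\|\sum_{i\le n}x_i\|$, a nondecreasing sequence. If $s_n\le C$ for all $n$, then $m(1/C)$ of the elements $x_i/C$ have a sum of norm at most $1$, which is impossible; so $s_n\to\infty$. Let $c_n=s_n^{-1}\sum_{i\le n}x_i$. Given $\varepsilon$, group the summands $x_i/s_n$ into consecutive blocks, closing a block as soon as its norm reaches $\varepsilon/2$. Each block has norm at most $\varepsilon/2+1/s_n$, which is at most $\varepsilon$ for large $n$. The closed blocks are disjoint, lie below $c_n$ and have norm at least $\varepsilon/2$, so there are fewer than $m(\varepsilon/2)$ of them, and at most $m(\varepsilon/2)$ blocks in all. This bound does not depend on $n$. Consider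 the conditions, in variables $x$ and $x^k_j$ ($k\ge1$, $1\le j\le m(\frac1{2k})$), saying that $\|x\|=1$ and that for each $k$ the $x^k_j$ are positive, disjoint, of norm at most $1/k$, with sum $x$. Finitely many of them are satisfied by $c_n$ and its blocks, padded with zeros, for large $n$. Realize all of them in $\mathfrak M$, let $e$ be the value of $x$, and let $M_0$ be a separable model containing the solution.
\end{proof}

We fix $M_0$ and $e$. All models below contain $M_0$.

\subsection{The group of signs}
For a model $M$, or $M=\mathfrak M$, let $G(M)=\{x\in M:|x|=e\}$, and write $G=G(\mathfrak M)$. Identify the ideal generated by $e$ in $\mathfrak M$ with $C(\Omega)$ by (L4). Then $G$ is the set of continuous $\{\pm1\}$-valued functions, and their pointwise product is given by a lattice expression,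
\[
x\cdot y=e-|x-y| ,
\]
since $1-|s-s'|=ss'$ for $s,s'\in\{\pm1\}$. So $G$ is an abelian group with identity $e$ in which $x\cdot x=e$ and $(-e)\cdot x=-x$, each $G(M)$ is a subgroup, and
\begin{equation}\label{eq:iso}
|xz-yz|=|x-y|\qquad(x,y,z\in G).
\end{equation}
The expression $(e-|x-y|)\vee(-e)$ agrees with $x\cdot y$ on $G$ and maps pairs from the unit ball into the unit ball. We use it to define $x\cdot y$ on the whole unit ball, so that $\varphi(z\cdot x,y)$ is a definable predicate over $e$ and the parameters of $\varphi$.

\begin{lemma}\label{lem:group}
Let $M$ be a model.
\begin{itemize}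
\item[(a)] If an $M$-definable predicate $F(z,y)$ vanishes for $z\in G(M)$, $y\in M$, then it vanishes for $z\in G$, $y\in\mathfrak M$.
\item[(b)] For every $\varepsilon>0$, each $t\in G(M)$ is a finite product of elements of $G(M)$ within $\varepsilon$ of $e$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) We first show that for $z\in M$ there is $z'\in G(M)$ with $|z-z'|=\big||z|-e\big|$. Let $P$ be the projection in $M$ onto the band generated by $z^+$ (Lemma~\ref{lem:modulus} and (L2)), and put $z'=Pe-(I-P)e$, so that $|z'|=e$. Since $Pz=z^+=P|z|$ and $(I-P)z=-z^-=-(I-P)|z|$, we get $z-z'=P(|z|-e)-(I-P)(|z|-e)$, whose modulus is $\big||z|-e\big|$. Now let $\varepsilon>0$ and choose $\delta>0$ such that $\|z-z'\|<\delta$ implies $|F(z,y)-F(z',y)|\le\varepsilon$. The predicate $\min\big((\delta-\|\,|z|-e\|)^+,(|F(z,y)|-\varepsilon)^+\big)$ vanishes on $M$ by what was just shown, hence on $\mathfrak M$ by (T3). For $z\in G$ its first entry is $\delta$, so $|F(z,y)|\le\varepsilon$.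

(b) Write $e=\sum_je_j$ with disjoint positive $e_j\in M_0$ of norm at most $\varepsilon/2$. In $C(\Omega)$ the $e_j$ are the indicators of a partition, and $t^-$ is the indicator of $\{t=-1\}$. So $t^{(j)}=e-2(e_j\wedge t^-)\in G(M)$ equals $t$ on the $j$th piece and $1$ elsewhere. Hence $t=\prod_jt^{(j)}$ and $|t^{(j)}-e|\le2e_j$.
\end{proof}

\subsection{A translation invariant type}
Which sign should be adjoined to $M$? In $L_p(\Omega\times\{\pm1\})$, over the subspace $L_p(\Omega)$, the fair coin $u(\omega,s)=s$ has the following symmetry: for a sign $t$ on $\Omega$, the measure preserving map $(\omega,s)\mapsto(\omega,t(\omega)s)$ induces a lattice isometry that fixes $L_p(\Omega)$ pointwise and sends $u$ to $tu$. So $u$ and $tu$ have the same type over $L_p(\Omega)$. This property makes sense without a measure. For $t\in G(M)$ and $x\in G$, the type $\mathrm{tp}(tx/M)$ depends only on $t$ and $p=\mathrm{tp}(x/M)$; call it $t\cdot p$.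

\begin{proposition}\label{prop:invariant}
Let $M$ be a separable model. There is a type $q$ over $M$ of an element of $G$ such that $t\cdot q=q$ for all $t\in G(M)$.
\end{proposition}

We look for a fixed point of a group action on a compact space. The role of $\omega$-stability is to make a minimal invariant set compact for the metric $d$, so that the action factors through a compact group of isometries. The role of diffuseness is to force this compact group to be trivial. If $e$ were an atom, then $G(M)=\{\pm e\}$ would exchange the only two candidates $\mathrm{tp}(\pm e/M)$, and there would be no fixed point.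

\begin{proof}
Let $Z=[\,\|\,|x|-e\|=0\,]\subseteq S_1(M)$, a nonempty compact space. Each $t\in G(M)$ acts on $Z$ by an involution that is continuous, because $\varphi(t\cdot p)$ is the value at $p$ of the definable predicate $\varphi(t\cdot x)$. By \eqref{eq:iso} it does not increase $d$, so being an involution it is a $d$-isometry; and
\begin{equation}\label{eq:move}
d(t\cdot p,p)\le\|t-e\|\qquad(p\in Z),
\end{equation}
because $|tx-ex|=|t-e|$. By Zorn's lemma and compactness there is a minimal nonempty closed invariant set $Y\subseteq Z$.

\emph{$(Y,d)$ is compact.} Let $\varepsilon>0$. By $\omega$-stability $Y$ is covered by countably many closed $d$-balls of radius $\varepsilon$, which are closed by (T1). By the Baire category theorem one of them contains a nonempty relatively open set $U\subseteq Y$, of $d$-diameter at most $2\varepsilon$. The complement in $Y$ of the union of all translates of $U$ is closed, invariant and proper, hence empty. By compactness finitely many translates cover $Y$, and they have $d$-diameter at most $2\varepsilon$. So $(Y,d)$ is totally bounded. It is complete, being $d$-closed in $S_1(M)$ by (T1). In particular $d$-compact subsets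 of $Y$ are compact, hence closed, in the logic topology.

\emph{$Y$ is a point.} The isometry group of $(Y,d)$ is a compact group for the uniform metric, by the Arzel\`a--Ascoli theorem. Let $\pi$ be the homomorphism from $G(M)$ into it and $\Gamma$ the closure of the image, a compact abelian group in which every element has square $1$. An orbit of $\Gamma$ is $d$-compact, so closed, and invariant under $G(M)$; by minimality it is $Y$. Let $\chi$ be a continuous character of $\Gamma$. It takes values in $\{\pm1\}$, so it equals $1$ on a neighborhood of the identity, and by \eqref{eq:move} $\chi(\pi(t))=1$ when $\|t-e\|$ is small. By Lemma~\ref{lem:group}(b), $\chi\circ\pi=1$ on $G(M)$, and $\chi=1$ by density. Continuous characters separate the points of a compact abelian group, so $\Gamma$ is trivial. A trivial group acts transitively on $Y$, so $Y=\{q\}$.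
\end{proof}

For the rest of this section $M$ is a separable model and $q$ is as in Proposition~\ref{prop:invariant}. Definability of types carries the invariance from $M$ to all nonforking extensions.

\begin{lemma}\label{lem:translate}
\begin{itemize}
\item[(a)] $q$ is not realized in $M$.
\item[(b)] If $A\supseteq M$, $t\in G\cap\mathrm{dcl}(A)$ and $u\models q|A$, then $tu\models q|A$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $x\in M$ realizes $q$, then $q$ contains the condition $\|\cdot-x\|=0$, and $-x=(-e)\cdot x$ realizes $(-e)\cdot q=q$. So $-x=x$, contradicting $|x|=e\ne0$.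

(b) Let $\varphi(x,y)$ be a formula over $M$ and $\psi(x,z,y)=\varphi(z\cdot x,y)$. For $z\in G(M)$ and $y\in M$, invariance gives $d_q\psi(z,y)=\varphi(z\cdot q,y)=\varphi(q,y)=d_q\varphi(y)$. By Lemma~\ref{lem:group}(a) the identity $d_q\psi(z,y)=d_q\varphi(y)$ holds for all $z\in G$, $y\in\mathfrak M$. Since $u\models q|\mathrm{dcl}(A)$, for $b\in A$ we get $\varphi(tu,b)=\psi(u,t,b)=d_q\psi(t,b)=d_q\varphi(b)$.
\end{proof}

\subsection{Independent signs behave like fair coins}
Let $w=(w_1,\dots,w_l)$ be a tuple from $G$, viewed as a continuous map $w\colon\Omega\to\Lambda=\{\pm1\}^l$. For $\xi\in\Lambda$, $\Delta\subseteq\Lambda$, $h\in\mathcal Q$ and a permutation $\pi$ of $\Lambda$ put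
\[
a_\xi=\bigwedge_{j\le l}\frac{e+\xi_jw_j}2,\qquad a_\Delta=\sum_{\xi\in\Delta}a_\xi,\qquad t_h=\sum_{\xi\in\Lambda}h(\xi)a_\xi,\qquad w_j^\pi=\sum_{\xi\in\Lambda}\pi(\xi)_ja_\xi .
\]
In $C(\Omega)$, $a_\Delta$ is the indicator of $w^{-1}(\Delta)$, $t_h=h\circ w$, and $w^\pi=(w^\pi_1,\dots,w^\pi_l)=\pi\circ w$. All these elements lie in $\mathrm{dcl}(Mw)$. We read off that $t_h\in G$, $t_ht_g=t_{hg}$, $|t_h-t_g|=2a_{\Delta(h,g)}$, $(w^\pi)^\tau=w^{\tau\pi}$, and that the element $a_\Delta$ computed from $w^\pi$ is $a_{\pi^{-1}(\Delta)}$.

If $w_1,\dots,w_l$ are independent fair coins, then $w$ is uniform on $\Lambda$ and so is $\pi\circ w$. The next lemma is the same statement for Morley sequences.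

\begin{lemma}\label{lem:permute}
If $(v,w_1,\dots,w_l)$ is a Morley sequence of $q$ over $M$, then so is $(v,w_1^\pi,\dots,w_l^\pi)$ for every permutation $\pi$ of $\Lambda$. The same holds with $v$ omitted.
\end{lemma}

\begin{proof}
Join two points of $\Lambda$ by an edge if they differ in one coordinate. This graph is connected, and transpositions along the edges of a connected graph generate the symmetric group of its vertex set. As $(w^\pi)^\tau=w^{\tau\pi}$, the permutations for which the lemma holds (for all Morley sequences) are closed under composition. So let $\pi$ exchange $\xi$ and $\xi'$, which differ only in coordinate $i$. Then $w^\pi_j=w_j$ for $j\ne i$, while $w_i^\pi$ equals $-w_i$ on the set where $w_j=\xi_j$ for all $j\ne i$, and $w_i$ elsewhere. The indicator of that set is $b=\bigwedge_{j\ne i}\frac{e+\xi_jw_j}2$ (and $b=e$ if $l=1$), so $w_i^\pi=cw_i$ with $c=e-2b\in G\cap\mathrm{dcl}(M(w_j)_{j\ne i})$. For example, if $l=2$ and $\pi$ exchanges $(1,1)$ and $(-1,1)$, then $c=-w_2$ and $w^\pi=(-w_1w_2,w_2)$. By (S4) we may place $w_i$ last, so $w_i\models q|Mv(w_j)_{j\ne i}$. By Lemma~\ref{lem:translate}(b) the same holds for $cw_i$, so $(v,(w_j)_{j\ne i},cw_i)$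 is a Morley sequence. Permute back by (S4).
\end{proof}

\begin{lemma}\label{lem:coins}
\begin{itemize}
\item[(a)] If $(v,w_1,\dots,w_l)$ is a Morley sequence of $q$ over $M$ and $h$ is balanced, then $t_h\models q|Mv$.
\item[(b)] If $(w_1,\dots,w_l)$ is a Morley sequence of $q$ over $M$, $\delta>0$, and $|\Delta|\le K/m(\delta/2)$, then $\|a_\Delta\|<\delta/2$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Since $h$ is balanced, there is a permutation $\pi$ mapping $h^{-1}(s)$ onto $\{\xi:\xi_1=s\}$ for $s=\pm1$. Then $t_h=w_1^\pi$, the second term of the Morley sequence of Lemma~\ref{lem:permute}.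

(b) The Morley sequences $w$ and $w^\pi$ have the same type over $M$, so $\|a_\Delta\|=\|a_{\pi^{-1}(\Delta)}\|$: the norm depends only on $|\Delta|$. There are $m(\delta/2)$ disjoint subsets of $\Lambda$ of size $|\Delta|$. If $\|a_\Delta\|\ge\delta/2$, they give $m(\delta/2)$ disjoint elements of norm at least $\delta/2$ below $e$, which is impossible.
\end{proof}

The fraction $1/m(\delta/2)$ in (b) does not depend on $l$. This is what allows $l\to\infty$ with $\beta$ fixed in Proposition~\ref{prop:cube}.

\section{Isolated types}\label{sec:isolated}

After adjoining $u\models q$ to $M$ we must close $Mu$ to a model while adding as little as possible. A type $p\in S_n(A)$ is \emph{isolated} if every $d$-ball around $p$ contains an open neighborhood of $p$ for the logic topology. If $a\in A$, then $\mathrm{tp}(a/A)$ is isolated, by the neighborhoods $[d(x,a)<\varepsilon]$. The use of isolation is that the set of realizations is definable.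

\begin{lemma}\label{lem:isodef}
A type $p\in S_n(A)$ is isolated if and only if $d(\cdot,p)$ is continuous on $S_n(A)$, that is, if and only if $p(\mathfrak M)$ is an $A$-definable set.
\end{lemma}

\begin{proof}
The two last conditions are equivalent because $\mathrm{dist}(x,p(\mathfrak M))=d(\mathrm{tp}(x/A),p)$. If $d(\cdot,p)$ is continuous, open $d$-balls around $p$ are open. Conversely let $p$ be isolated. The function $d(\cdot,p)$ is lower semicontinuous by (T1). For upper semicontinuity at $p_0$, let $\rho_0=d(p_0,p)$ and $\sigma>0$. Choose an $A$-definable $\psi\ge0$ and $s>0$ with $\psi(p)=0$ and $[\psi<s]\subseteq\{d(\cdot,p)\le\sigma\}$. The open set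
\[
\big[\inf\nolimits_y\max\big((d(x,y)-\rho_0)^+,\psi(y)\big)<\min(s,\sigma)\big]
\]
contains $p_0$, as witnessed by a realization of $p$ at distance $\rho_0$. If $\mathrm{tp}(x/A)$ lies in it, there is $y$ with $d(x,y)<\rho_0+\sigma$ and $d(\mathrm{tp}(y/A),p)\le\sigma$, so $d(\mathrm{tp}(x/A),p)\le\rho_0+2\sigma$.
\end{proof}

\begin{lemma}\label{lem:isodense}
If $A$ is separable, isolated types are dense in $S_1(A)$.
\end{lemma}

\begin{proof}
Let $U_0$ be nonempty and open. Given a nonempty open $U_k$, cover it by countably many closed $d$-balls of radius $2^{-k-1}$ ($\omega$-stability). By the Baire category theorem in the locally compact space $U_k$, one ball contains a nonempty open subset of $U_k$; inside it choose a nonempty open $U_{k+1}$ with $\overline{U_{k+1}}\subseteq U_k$. Its $d$-diameter is at most $2^{-k}$. By compactness $\bigcap_k\overline{U_{k+1}}=\bigcap_kU_k$ contains a type $p\in U_0$, and $U_{k+1}$ is an open neighborhood of $p$ inside the $d$-ball of radius $2^{-k}$.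
\end{proof}

\begin{lemma}\label{lem:isoclosure}
\begin{itemize}
\item[(a)] If $\mathrm{tp}(a/A)$ and $\mathrm{tp}(b/Aa)$ are isolated, so is $\mathrm{tp}(ab/A)$.
\item[(b)] If $\mathrm{tp}(ab/A)$ is isolated, so is $\mathrm{tp}(a/A)$, and so is $\mathrm{tp}(b/A)$.
\item[(c)] If $b_j\to b$ and all $\mathrm{tp}(b_j/A)$ are isolated, so is $\mathrm{tp}(b/A)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $\varepsilon>0$. Choose an $A$-definable $\psi(x,y)\ge0$ and $s>0$ with $\psi(a,b)=0$ such that $\psi(a,y)<s$ implies $d(\mathrm{tp}(y/Aa),\mathrm{tp}(b/Aa))\le\varepsilon$. Choose $0<\delta\le\varepsilon$ such that $d(x,x')<\delta$ implies $|\psi(x,y)-\psi(x',y)|<s/2$. By Lemma~\ref{lem:isodef}, the conditions $d(\mathrm{tp}(x/A),\mathrm{tp}(a/A))<\delta$ and $\psi(x,y)<s/2$ define an open neighborhood of $\mathrm{tp}(ab/A)$. If $(x,y)$ satisfies them, there is $a'=\sigma a$, $\sigma\in\mathrm{Aut}(\mathfrak M/A)$, with $d(x,a')<\delta$. Then $\psi(a,\sigma^{-1}y)=\psi(a',y)<s$, so there is $b''\equiv_{Aa}b$ within $\varepsilon$ of $\sigma^{-1}y$. The pair $(a',\sigma b'')$ realizes $\mathrm{tp}(ab/A)$ and is within $\varepsilon$ of $(x,y)$.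

(b) If $[\psi(x,y)<s]$ is a neighborhood of $\mathrm{tp}(ab/A)$ inside the $\varepsilon$-ball, then $[\inf_y\psi(x,y)<s]$ is a neighborhood of $\mathrm{tp}(a/A)$ inside the $\varepsilon$-ball; for $b$ use $\inf_x$.

(c) The functions $d(\cdot,\mathrm{tp}(b_j/A))$ are continuous and converge uniformly to $d(\cdot,\mathrm{tp}(b/A))$. Apply Lemma~\ref{lem:isodef}.
\end{proof}

\begin{proposition}\label{prop:atomic}
For separable $A$ there is a separable model $N\supseteq A$ all of whose elements have isolated type over $A$.
\end{proposition}

\begin{proof}
We construct a sequence $(a_k)_{k<\omega}$ with $\mathrm{tp}(a_k/Aa_{<k})$ isolated for each $k$, meeting countably many requirements, each at some stage. A requirement of the first kind asks that a given member of a countable dense subset of $A$ be in the sequence; its type over $Aa_{<k}$ is isolated. A requirement of the second kind is given by a formula $\varphi$ from a countable dense set, a tuple $\bar a$ from the sequence and a rational $\sigma>0$, and asks for $a_k$ with $\varphi(a_k,\bar a)<\inf_x\varphi(x,\bar a)+\sigma$. At a stage $k$ with $\bar a$ among $a_{<k}$, this condition defines a nonempty open subset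 of $S_1(Aa_{<k})$, which contains an isolated type by Lemma~\ref{lem:isodense}. By the Tarski--Vaught test the closure $N$ of $\{a_k\}$ is a model, and it contains $A$. By Lemma~\ref{lem:isoclosure}(a) and induction, $\mathrm{tp}(a_0\dots a_k/A)$ is isolated; by (b) so is $\mathrm{tp}(a_k/A)$; by (c) so is the type over $A$ of every element of $N$.
\end{proof}

\section{A new sign forces no disjoint vector}\label{sec:main}

\begin{proposition}\label{prop:main}
Let $M$ be a separable model, $q$ as in Proposition~\ref{prop:invariant}, and $u\models q$. There is no $y\in\mathfrak M$ with $\|y\|=1$, $y\perp M$, and $\mathrm{tp}(y/Mu)$ isolated.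
\end{proposition}

\begin{remark}
Isolation cannot be dropped: $\mathfrak M$ contains unit vectors disjoint from $M$. Indeed, let $(y_k)$ be a disjoint sequence of unit vectors and $0\le x\in M$ with $\|x\|\le1$. The elements $|y_k|\wedge x$ are disjoint and below $x$, so their norms tend to $0$ by the disjointness modulus. Hence the conditions $\|y\|=1$, $y\perp M$ are approximately finitely satisfiable.
\end{remark}

Suppose, for the rest of this section, that $y$ exists. For every $v\models q$ let
\[
X_v=\{y'\in\mathfrak M:(y',v)\equiv_M(y,u)\}.
\]
By homogeneity $X_v$ is nonempty; it is the set of realizations of one complete type over $Mv$; its elements are unit vectors disjoint from $M$; and $\sigma X_v=X_{\sigma v}$ for $\sigma\in\mathrm{Aut}(\mathfrak M/M)$. We first make the definability of $X_v$ uniform in $v$. The map $\mathrm{tp}(x/Mu)\mapsto\mathrm{tp}(x,u/M)$ is a continuous bijection, hence a homeomorphism, from the space of types over $Mu$ of elements of the unit ball onto the closed set of types $\mathrm{tp}(x,z/M)$ with $z\models q$. By Lemma~\ref{lem:isodef}, $\mathrm{dist}(x,X_u)$ is a continuous function on this closed set, and by Tietze's theorem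 it extends to an $M$-definable predicate $\chi(x,z)\ge0$ on pairs from the unit ball. Applying automorphisms over $M$,
\begin{equation}\label{eq:chi}
\chi(x,v)=\mathrm{dist}(x,X_v)\qquad\text{for all }v\models q .
\end{equation}
In particular $X_v$ is an $Mv$-definable set. The following three lemmas will provide the three hypotheses of Proposition~\ref{prop:cube}: continuity, orbits, disjointness.

\begin{lemma}\label{lem:H}
There is $\delta>0$ such that if $v,v'\models q$ and $\|v-v'\|\le\delta$, every element of $X_{v'}$ is within $\frac14$ of some element of $X_v$.
\end{lemma}

\begin{proof}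
Choose $\delta$ such that $\|z-z'\|\le\delta$ implies $|\chi(x,z)-\chi(x,z')|<\frac14$. For $x\in X_{v'}$ we have $\chi(x,v')=0$, so $\mathrm{dist}(x,X_v)=\chi(x,v)<\frac14$.
\end{proof}

The elements of $X_v$ have one type over $Mv$. We need this to persist over larger sets, and it does over sets independent of $v$, because their elements can be imitated by elements of $M$.

\begin{lemma}\label{lem:U}
If $B\supseteq M$ and $v\models q|B$, all elements of $X_v$ have the same type over $Bv$.
\end{lemma}

\begin{proof}
Let $b$ be a tuple from $B$ and $\varphi(x,z,c)$ a formula over $M$. By (T2),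
\[
\Theta(c)=\sup_{x,x'\in X_v}|\varphi(x,v,c)-\varphi(x',v,c)|
\]
is $Mv$-definable, and it vanishes for $c\in M$. Since $v\models q|Mb$, symmetry (S3) gives $b\models\mathrm{tp}(b/M)|Mv$. If $\Theta(b)>0$, then (S2) gives $c\in M$ with $\Theta(c)>0$, which is false. So $\Theta(b)=0$.
\end{proof}

\begin{lemma}\label{lem:O}
If $v\models q$ and $v'\models q|Mv$, then $X_v\perp X_{v'}$.
\end{lemma}

\begin{proof}
The idea is that ``$X_{v'}$ is disjoint from $x$'' is a definable condition that holds for $x\in M$, hence for $x$ independent of $v'$. The elements of $X_v$ need not all be independent of $v'$, but one of them is, and Lemma~\ref{lem:U} does the rest.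

Let $\Psi(x,z)=\sup_{\|x'\|\le1}\big(\|\,|x|\wedge|x'|\,\|-\chi(x',z)\big)$, an $M$-definable predicate. For $z\models q$ we have
\[
\Psi(x,z)=\sup_{x''\in X_z}\|\,|x|\wedge|x''|\,\| .
\]
Here $\ge$ holds because $\chi(x'',z)=0$ on $X_z$, and $\le$ follows from \eqref{eq:chi} and the inequality $\|\,|x|\wedge|x'|\,\|\le\|\,|x|\wedge|x''|\,\|+\|x'-x''\|$. So we must show that $\Psi(x,v')=0$ for all $x\in X_v$.

For $x\in M$ and $z\models q$ we have $\Psi(x,z)=0$, since $X_z\perp M$. Thus the predicate $d_q\Psi(x)$, which defines $q$ in the variable $z$, vanishes on $M$, hence on $\mathfrak M$ by (T3). This means that $\Psi(a,v')=0$ whenever $v'\models q|Ma$. Pick $y_1\in X_v$ and $v^*\models q|Mvy_1$. Both $v^*$ and $v'$ realize $q|Mv$, so $v'=\sigma v^*$ for some $\sigma\in\mathrm{Aut}(\mathfrak M/Mv)$. Then $y_2=\sigma y_1\in X_v$ and $v'\models q|Mvy_2$, so $\Psi(y_2,v')=0$. By symmetry (S3), $v\models q|Mv'$, and Lemma~\ref{lem:U} with $B=Mv'$ shows that all elements of $X_v$ have the same type over $Mv'$. Hence $\Psi(x,v')=\Psi(y_2,v')=0$ for all $x\in X_v$.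
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:main}]
Let $\delta$ be as in Lemma~\ref{lem:H}, put $\beta=\min(\frac12,1/m(\delta/2))$, and take $l\ge l_0$, with $l_0$ given by Proposition~\ref{prop:cube} for $m$ and $\beta$. Let $w_1,\dots,w_l$ be a Morley sequence of $q$ over $M$, $B=Mw_1\dots w_l$, and $v\models q|B$. For $f\in\mathcal Q$ put $u_f=t_fv$, with $t_f$ computed from $w$. Since $t_f\in\mathrm{dcl}(B)$, Lemma~\ref{lem:translate}(b) gives $u_f\models q|B$; this is where translation invariance produces $2^K$ realizations of $q$ from one. Let $X_f=X_{u_f}$, $E=\mathfrak M$ and $H=\mathrm{Aut}(\mathfrak M/Bv)$. By Lemma~\ref{lem:modulus}, $E$ has order continuous norm and disjointness modulus $m$.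

\emph{Each $X_f$ is an $H$-orbit.} Elements of $H$ fix $M$ and $u_f\in\mathrm{dcl}(Bv)$, so they map $X_f$ onto itself. By Lemma~\ref{lem:U} all elements of $X_f$ have the same type over $Bu_f$, hence over $Bv$, because $v=t_fu_f\in\mathrm{dcl}(Bu_f)$. By homogeneity they are conjugate under $H$.

\emph{Condition (a).} Let $fg$ be balanced. The sequence $(w_1,\dots,w_l,u_g)$ is Morley, hence so is $(u_g,w_1,\dots,w_l)$ by (S4), and $t_{fg}\models q|Mu_g$ by Lemma~\ref{lem:coins}(a). Now $u_f=t_ft_gt_gv=u_g\cdot t_{fg}$. Lemma~\ref{lem:translate}(b), applied with $A=Mu_g$, with $u_g$ as the translating sign and $t_{fg}$ as the realization of $q|A$, gives $u_f\models q|Mu_g$. By Lemma~\ref{lem:O}, $X_g\perp X_f$.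

\emph{Condition (b).} If $|\Delta(f,f')|\le\beta K$, then by \eqref{eq:iso} and Lemma~\ref{lem:coins}(b), $\|u_f-u_{f'}\|=\|t_f-t_{f'}\|=2\|a_{\Delta(f,f')}\|<\delta$. Apply Lemma~\ref{lem:H}.

The family $(X_f)_{f\in\mathcal Q}$ contradicts Proposition~\ref{prop:cube}.
\end{proof}

\section{Two models of density $\omega_1$}\label{sec:two}

\begin{proposition}\label{prop:tall}
If $T$ is $\omega$-stable, it has a model of density $\omega_1$ with a weak order unit, in which every disjoint family of nonzero elements is countable.
\end{proposition}

\begin{proof}
Let $(x_n)_{n\ge1}$ be dense in the unit ball of $M_0$ and $w=\sum_n2^{-n}|x_n|$, so $\|w\|\le1$. If $z\in M_0$ and $z\perp w$, then $z\perp x_n$ for all $n$; by continuity of the lattice operations $z$ is disjoint from the unit ball of $M_0$, so $z\perp z$ and $z=0$. Thus $w$ is a weak order unit of $M_0$. To pass to limits we need a metric form of this property. For a model $M\ni w$ consider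
\[
\text{(W)}\qquad\big\|\,|x|-|x|\wedge nw\,\big\|\to0\ \text{ as }n\to\infty,\text{ for all }x\in M .
\]
Then (W) holds if and only if $w$ is a weak order unit of $M$. If it is one, the band $\{w\}^{\perp\perp}$ in $M$ is all of $M$, so $|x|\wedge nw$ increases to $|x|$ by (L2), and the convergence is in norm by Lemma~\ref{lem:modulus}. Conversely, if (W) holds and $z\perp w$, then $|z|\wedge nw=0$ for all $n$, so $\|z\|=0$.

We build an increasing chain $(M_i)_{i<\omega_1}$ of separable models with (W), starting from $M_0$. Given $M_i$, let $q_i$ be given by Proposition~\ref{prop:invariant}, let $u_i\models q_i$, and let $M_{i+1}\supseteq M_iu_i$ be a separable model all of whose elements have isolated type over $M_iu_i$ (Proposition~\ref{prop:atomic}). Let $z\in M_{i+1}$ with $z\perp w$. For $x\in M_i$, (W) gives $|z|\wedge|x|=\lim_n|z|\wedge|x|\wedge nw=0$, so $z\perp M_i$. If $z\ne0$, then $y=z/\|z\|\in M_{i+1}$ contradicts Proposition~\ref{prop:main}. So $w$ is a weak order unit of $M_{i+1}$, and (W) holds. At a limit $\lambda<\omega_1$ let $M_\lambda$ be the closure of $\bigcup_{i<\lambda}M_i$, a model by the Tarski--Vaught test. The maps $x\mapsto|x|-|x|\wedge nw=(|x|-nw)^+$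 are $1$-Lipschitz, so (W) passes from the union to its closure.

Let $N_1=\bigcup_{i<\omega_1}M_i$. A sequence in $N_1$ lies in some $M_i$, which is closed, so $N_1$ is closed; it is a model and satisfies (W). Its density is at most $\omega_1$. If it were separable, a countable dense set would lie in some $M_i$ and $N_1=M_i$; but $u_i\in M_{i+1}\setminus M_i$ by Lemma~\ref{lem:translate}(a). So the density is $\omega_1$. Finally let $(y_\alpha)$ be a disjoint family of nonzero elements of $N_1$. The elements $|y_\alpha|\wedge w$ are nonzero, disjoint and below $w$. For each $k\geq1$ fewer than $m(1/k)$ of them have norm at least $1/k$, so the family is countable.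
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:B} and~\ref{thm:A}]
Let $T$ be $\omega$-stable. Proposition~\ref{prop:tall} gives the model $N_1$, and Lemma~\ref{lem:wide} gives a model $N_2$ of density $\omega_1$ with $\omega_1$ pairwise disjoint unit vectors. This is the last assertion of Theorem~\ref{thm:B}. Isomorphisms preserve disjointness, so $N_1\not\cong N_2$, and $T$ is not $\omega_1$-categorical.

Now let $T$ be arbitrary. If $T$ were $\kappa$-categorical for some uncountable $\kappa$, it would be $\omega$-stable by Lemma~\ref{lem:stable} and $\omega_1$-categorical by Morley's theorem \cite{BY,SU}, which has just been excluded. By Lemma~\ref{lem:wide}, $T$ has a model of every uncountable density; as it never has exactly one, it has at least two. This proves Theorem~\ref{thm:B}. For an infinite dimensional Banach lattice $E$, all models of $\mathrm{Th}(E)$ are Banach lattices, and they are infinite dimensional: for every $n$ the theory says that there are $n$ points of the unit ball at mutual distance greater than $\frac12$, so the unit ball is not compact. Theorem~\ref{thm:A} is therefore the case $L=L_{BL}$, $T=\mathrm{Th}(E)$.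
\end{proof}

\appendix
\section{Categoricity implies $\omega$-stability}\label{app:EM}

We prove the first implication of Lemma~\ref{lem:stable}. Let $\kappa$ be uncountable and suppose $T$ is not $\omega$-stable. We find a model of density $\kappa$ that realizes a nonseparable set of types over a separable subset, and another that does not. These are not isomorphic, so $T$ is not $\kappa$-categorical.

\emph{Many types.} There are a separable $A$ and $n$ with $(S_n(A),d)$ nonseparable, so for some $\varepsilon>0$ there are $\omega_1$ types at mutual distance at least $\varepsilon$. Lemma~\ref{lem:wide}, applied to $A$ together with realizations of these types, gives the first model.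

\emph{Few types.} We build a model generated by a well-ordered sequence in a way that depends only on the order. For each $\varphi(x,\bar y)$ in a countable dense set of formulas and each rational $\sigma>0$ choose a function $F_{\varphi,\sigma}$ on $\mathfrak M$, not necessarily continuous, with
\begin{equation}\label{eq:skolem}
\varphi(F_{\varphi,\sigma}(\bar b),\bar b)\le\inf\nolimits_x\varphi(x,\bar b)+\sigma .
\end{equation}
\emph{Terms} are the formal compositions of these functions in variables $v_1,v_2,\dots$; there are countably many. We use the following consequence of the Erd\H{o}s--Rado theorem (Morley's lemma): there is a cardinal $\mu$ such that, whenever for each $n$ the increasing $n$-tuples from $\mu$ are colored with at most $2^\omega$ colors, there are colors $p_1^*,p_2^*,\dots$ such that for every $n$ some increasing $n$-tuple has all its increasing $k$-subtuples of color $p_k^*$, for all $k\le n$. Let $(a_i)_{i<\mu}$ be disjoint unit vectors (Lemma~\ref{lem:wide}), and color $i_1<\dots<i_n$ by the $L$-type over $\emptyset$ of the countable family $(\tau(a_{i_1},\dots,a_{i_n}))_\tau$, with $\tau$ ranging over the terms in $v_1,\dots,v_n$. There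 are at most $2^\omega$ such types.

Introduce a variable $x_{\tau,\bar\imath}$ for each increasing $n$-tuple $\bar\imath$ from the ordinal $\kappa$ and each term $\tau$ in $v_1,\dots,v_n$. Require that $(x_{\tau,\bar\imath})_\tau$ have type $p_n^*$, and that $x_{\tau,\bar\imath}=x_{\tau',\bar\jmath}$ when $\bar\jmath=(i_{k_1},\dots,i_{k_r})$ is a subtuple of $\bar\imath$ and $\tau=\tau'(v_{k_1},\dots,v_{k_r})$. Finitely many requirements mention finitely many indices, say $n$, and are satisfied by evaluating terms on the $n$-tuple given by Morley's lemma. By saturation the elements $x_{\tau,\bar\imath}$ exist in $\mathfrak M$; let $N$ be their closure. Any finitely many of them can be written as $x_{\tau_1,\bar\imath},\dots,x_{\tau_r,\bar\imath}$ with a common $\bar\imath$. For such a tuple $\bar b$ and $\tau=F_{\varphi,\sigma}(\tau_1,\dots,\tau_r)$, the inequality \eqref{eq:skolem} is part of $p_n^*$, so $\varphi(x_{\tau,\bar\imath},\bar b)\le\inf_x\varphi(x,\bar b)+\sigma$. By the Tarski--Vaught test $N$ is a model. It has density $\kappa$: there are $\kappa$ generators, and the elements $x_{v_1,(i)}$, $i<\kappa$, are disjoint unit vectors.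

Let $A'\subseteq N$ be separable. It lies in the closure of $A_0=\{x_{\tau,\bar\jmath}:\bar\jmath\subseteq I_0\}$ for some countable $I_0\subseteq\kappa$. The value of a formula at $(x_{\tau_1,\bar\imath},\dots,x_{\tau_r,\bar\imath})$ and parameters from $A_0$ with indices $\bar\jmath$ is read from $p^*_n$ after merging $\bar\imath$ and $\bar\jmath$ into one increasing $n$-tuple. So the type of this tuple over $A_0$, hence over $A'$, depends only on $\tau_1,\dots,\tau_r$ and on the position of the entries of $\bar\imath$ relative to $I_0$. Since $\kappa$ is well ordered, the position of $i$ is determined by the least element of $I_0$ that is $\ge i$, if there is one, and by whether it equals $i$. There are countably many possibilities. Thus a dense set of tuples of $N$ realizes countably many types over $A'$, and since $a\mapsto\mathrm{tp}(a/A')$ is $1$-Lipschitz, the set of types over $A'$ realized in $N$ is $d$-separable. \qed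

\begin{thebibliography}{9}

\bibitem{AB} Aliprantis and Burkinshaw, \emph{Positive Operators}.

\bibitem{BY} Ben Yaacov, J. Symbolic Logic (2005).

\bibitem{BBHU} Ben Yaacov, Berenstein, Henson and Usvyatsov.

\bibitem{BU} Ben Yaacov and Usvyatsov, Trans. Amer. Math. Soc. (2010).

\bibitem{LZ} Luxemburg and Zaanen.

\bibitem{MN} Meyer-Nieberg.

\bibitem{SU} Shelah and Usvyatsov, Israel J. Math. (2011).

\bibitem{slides} \emph{Uncountable Categoricity For Structures Based On Banach Spaces},
\texttt{https://faculty.math.illinois.edu/\textasciitilde{}henson/NotreDameApr2017slides.pdf}

\end{thebibliography}
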